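# Generalized Mal'cev operators in combinatory algebras

## 1. One Mal'cev operator leaves room for only one element

A **combinatory algebra** is a set $A$ with a binary operation, written by juxtaposition and associating to the left, and two elements $K,S\in A$ such that for all $x,y,z\in A$
$$Kxy=x,\qquad Sxyz=xz(yz). \tag{1}$$
It is *trivial* if it has exactly one element. Nothing beyond (1) is assumed: no extensionality, no $\xi$-rule, none of the extra axioms of $\lambda$-algebras.

Here is the easy form of our question. Can a non-trivial combinatory algebra contain an element $m$ with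
$$mxyy=x,\qquad mxxy=y\qquad\text{for all }x,y\in A\,? \tag{2}$$
As a demand on a *function* of three variables this is harmless. On any abelian group $p(x,y,z)=x-y+z$ satisfies $p(x,y,y)=x$ and $p(x,x,y)=y$. The demand in (2) is that such a function be represented by an element of $A$, and then it can be fed into fixed-point equations. Two textbook facts make this precise. A *polynomial over $A$* is an expression built by application from variables and elements of $A$.

**Fact 1 (combinatory completeness).** For every polynomial $t(x_1,\dots,x_p)$ over $A$ there is $a\in A$ with $ax_1\cdots x_p=t(x_1,\dots,x_p)$ for all $x_1,\dots,x_p\in A$. The same $a$ works for all $x_i$ in any combinatory algebra that contains $A$ as a subalgebra.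

*Proof.* Put $I=SKK$, so $Ix=Kx(Kx)=x$. For a variable $x$ and a polynomial $t$ define $[x]t$ by $[x]x=I$; $[x]t=Kt$ if $x$ does not occur in $t$; and $[x](ts)=S([x]t)([x]s)$ if $x$ occurs in $ts$. By induction on $t$ and by (1), $([x]t)\,x=t$. Take for $a$ the value of $[x_1]([x_2](\cdots[x_p]t))$. Only (1) was used, so the equation holds in any larger combinatory algebra too. $\square$

For example, for $t(x,y)=yx$ the element $a=S(K(SI))K$ works: $axy=K(SI)x(Kx)y=SI(Kx)y=Iy(Kxy)=yx$.

**Fact 2 (multiple fixed points).** Let $t_k(f_1,\dots,f_N,\vec z)$, $1\le k\le N$, be polynomials over $A$, with $\vec z$ possibly empty. There are $f_1,\dots,f_N\in A$ with $f_k\vec z=t_k(f_1,\dots,f_N,\vec z)$ for all $\vec z$ and all $k$.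

*Proof.* By Fact 1 choose $g_k$ with $g_k\,y_1\cdots y_N\,\vec z=t_k(y_1\vec y,\dots,y_N\vec y,\vec z)$, where $y_l\vec y$ means $y_ly_1\cdots y_N$. Put $f_k=g_kg_1\cdots g_N$. Then $f_k\vec z=g_kg_1\cdots g_N\vec z=t_k(g_1\vec g,\dots,g_N\vec g,\vec z)=t_k(f_1,\dots,f_N,\vec z)$. $\square$

So any finite system of recursive definitions, with or without parameters, has a solution in $A$.

Now try (2) by hand. Fix $c,d\in A$. The first thing to write down is a fixed point $z=m\,c\,z\,d$. If $z=c$, then $c=mccd=d$; if $z=d$, then $d=mcdd=c$. If $z$ is neither, (2) does not apply to $m\,c\,z\,d$, and we have learned only that there is a third element. The next try is a pair, $\rho=m\,c\,\lambda\,\lambda$ and $\lambda=m\,\rho\,\rho\,d$. Now (2) does apply, and gives $\rho=c$ and $\lambda=d$: true, but no contradiction. What is missing is a reason for $\rho=\lambda$. We can supply one by making $\rho$ and $\lambda$ values of *one* function at two argument lists that become equal once $\rho=c$ and $\lambda=d$ are known.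

**Proposition 1.** If a combinatory algebra $A$ has an element $m$ satisfying (2), then $|A|=1$.

*Proof.* Let $c,d\in A$. Write $T(h_0,h_1;\bar h_0,\bar h_1)$ for $T\,h_0h_1\bar h_0\bar h_1$. By Fact 2 there is $T\in A$ with
$$T(h_0,h_1;\bar h_0,\bar h_1)=m\;h_0\;\,T(\bar h_0,\bar h_1;h_0,h_1)\;\,h_1 \tag{3}$$
for all arguments. By Fact 2 again there are $\lambda,\rho\in A$ with
$$\rho=T(L),\quad \lambda=T(R),\qquad\text{where } L=(c,\lambda;\rho,d),\quad R=(\rho,d;c,\lambda).$$
The lists $L$ and $R$ are exchanged by swapping the two halves, so (3) gives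
$$\rho=T(L)=m\,c\,T(R)\,\lambda=m\,c\,\lambda\,\lambda=c,\qquad \lambda=T(R)=m\,\rho\,T(L)\,d=m\,\rho\,\rho\,d=d .$$
Hence $L=(c,d;c,d)=R$, and $c=\rho=T(L)=T(R)=\lambda=d$. $\square$

Three features will survive: the recursion passes through the swapped list in the middle argument; the data $\lambda,\rho$ are themselves values of $T$; and the contradiction comes from $L=R$. What changes if the single $m$ is replaced by a chain $m_1,\dots,m_n$ of weaker operators?

## 2. The sentences $\mu_n$

Let $\mathscr T_{CL}$ be the first-order theory with axioms (1). A sentence is *consistent with $\mathscr T_{CL}$* if it holds in some non-trivial combinatory algebra.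

**Definition.** For $n\ge1$, $\mu_n$ is the sentence $\exists m_1,\dots,m_n.\ \forall x,y.\ R'_n$, where $R'_n$ is the conjunction of

- $\mathrm{Eq}_0(x,y)$: $x=m_1xyy$;
- $\mathrm{Eq}_j(x,y)$: $m_jxxy=m_{j+1}xyy$, for $1\le j\le n-1$;
- $\mathrm{Eq}_n(x,y)$: $m_nxxy=y$.

The $m_j$ are called *generalized Mal'cev operators*. For $n=1$ this is (2). For $n=2$ it says $x=m_1xyy$, $m_1xxy=m_2xyy$, $m_2xxy=y$. As functions such operators are easy to find: on $\{0,1\}$ with Boolean implication put $p_1(x,y,z)=(z\to y)\to x$ and $p_2(x,y,z)=(x\to y)\to z$. Then $p_1(x,y,y)=1\to x=x$; next, $p_1(x,x,y)=(y\to x)\to x=x\vee y$ and $p_2(x,y,y)=(x\to y)\to y=x\vee y$; finally $p_2(x,x,y)=1\to y=y$.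

The question, from "On the completeness of order-theoretic models of the $\lambda$-calculus" (https://core.ac.uk/download/pdf/82777386.pdf), is whether any $\mu_n$ is consistent with $\mathscr T_{CL}$; the problem records $\mu_1$ and $\mu_2$ as known to be inconsistent. The answer is no for every $n$.

**Theorem 1.** If a combinatory algebra $A$ satisfies $\mu_n$ for some $n\ge1$, then $|A|=1$.

The sentences get weaker as $n$ grows: $\mu_n$ implies $\mu_{n+1}$. Indeed, add $m_{n+1}=K(KI)$, for which $m_{n+1}xyz=KIyz=Iz=z$. Then $m_nxxy=y=m_{n+1}xyy$ and $m_{n+1}xxy=y$. So it suffices to treat odd $n$; we shall see why odd is convenient.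

## 3. Neighboring operators must share their arguments

The most direct copy of (3) gives each $m_j$ its own function. Try it for $n=2$: with $\pi=(h_0,h_1,h_2;\bar h_0,\bar h_1,\bar h_2)$ and $\pi^*$ the list with its halves swapped, choose $T_1,T_2$ with
$$T_j(\pi)=m_j\;h_{j-1}\;T_j(\pi^*)\;h_j ,$$
and then $L=(\lambda_0,\lambda_1,\lambda_2;\rho_0,\rho_1,\rho_2)$, $R=L^*$, with $\lambda_0=c$, $\rho_2=d$, $\lambda_j=T_j(R)$, $\rho_{j-1}=T_j(L)$ for $j=1,2$. Unfolding,
$$\rho_0=m_1c\lambda_1\lambda_1=c,\qquad \lambda_1=m_1cc\rho_1,\qquad \rho_1=m_2\lambda_1dd,\qquad \lambda_2=m_2\rho_1\rho_1d=d ,$$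
where the second and third equations already use $\rho_0=c$ and $\lambda_2=d$. The outer equations $\mathrm{Eq}_0$ and $\mathrm{Eq}_2$ did their work. If also $\lambda_1=\rho_1$, then $L=R$, and we would finish: $c=\rho_0=T_1(L)=T_1(R)=\lambda_1=\rho_1=T_2(L)=T_2(R)=\lambda_2=d$. But $\mathrm{Eq}_1$ says $m_1xxz=m_2xzz$ with the *same* $x$ and $z$ on both sides. To use it on $\lambda_1=m_1cc\rho_1$ and $\rho_1=m_2\lambda_1dd$ we would need $c=\lambda_1$ and $\rho_1=d$, and nothing provides these.

The lesson is that the arguments of $m_j$ and $m_{j+1}$ must overlap. This suggests one list $W_1,\dots,W_{n+2}$, where $m_j$ reads the three consecutive entries $j,j+1,j+2$, the middle one at the swapped list: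
$$T_j(\pi)=m_j\;W_j(\pi)\;W_{j+1}(\pi^*)\;W_{j+2}(\pi).$$
If $L_u=W_u(L)$ and $R_u=W_u(R)$ with $R=L^*$, then $T_j(R)=m_jR_jL_{j+1}R_{j+2}$ and $T_{j+1}(L)=m_{j+1}L_{j+1}R_{j+2}L_{j+3}$. Put $x=L_{j+1}$ and $z=R_{j+2}$. These become $m_jxxz$ and $m_{j+1}xzz$ exactly when $R_j=L_{j+1}$ and $R_{j+2}=L_{j+3}$. So the statements to collect are "$R_u=L_{u+1}$". For $n=1$ the list was $W=(h_0,T_1,h_1)$.

## 4. A single list runs in a circle

What should $W$ be for larger $n$? It has $n+2$ entries; there are $n$ functions $T_j$, so two entries remain for variables. Try $n=3$ with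
$$W=(h_0,\;T_1,\;h_1,\;T_2,\;T_3).$$
Choose $\lambda_0=c$, $\lambda_1=T_1(R)$, $\rho_0=T_1(L)$, $\rho_1=T_2(L)$, where $L=(\lambda_0,\lambda_1;\rho_0,\rho_1)$ and $R=L^*$. Prefix the $R$-list by $R_0=c$ and append $L_6=d$ to the $L$-list:
$$\begin{array}{c|cccccc}
u&0&1&2&3&4&5\\ \hline
R_u& c&\rho_0&T_1(R)=\lambda_1&\rho_1&T_2(R)&T_3(R)\\
L_{u+1}& c&T_1(L)=\rho_0&\lambda_1&T_2(L)=\rho_1&T_3(L)&d
\end{array}$$
For $u=0,1,2,3$ we have $R_u=L_{u+1}$, for free. Call these four positions the *window*: inserting variables at positions $1$ and $3$ makes four consecutive positions match.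

Outside the window the argument stops. At $u=4$ we compare $T_2(R)=m_2R_2L_3R_4$ with $T_3(L)=m_3L_3R_4L_5$. We know $R_2=L_3$, but to apply $\mathrm{Eq}_2$ we also need $R_4=L_5$, which is what we want to prove. At $u=5$, $T_3(R)=m_3R_3L_4R_5$ with $R_3=L_4$, so $\mathrm{Eq}_3$ gives $T_3(R)=R_5$, a tautology. Indeed $d$ was not used in defining $L$, so $R_5=d$ could not come out of these definitions for every $d$ unless $A$ were already known to be trivial.

In short, position $u$ right of the window is supported by positions $u-2$ and $u$ *of the list that the recursion reads*. If the recursion reads the same list, this is a circle. But it can read a different list, with its window two places further right. For $n=3$, take two families, $T^{(0)}_j$ and $T^{(1)}_j$, and two lists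
$$W^{(0)}=(h_0,T^{(0)}_1,h_1,T^{(0)}_2,T^{(0)}_3),\qquad W^{(1)}=(T^{(1)}_1,T^{(1)}_2,h_2,T^{(1)}_3,h_3),$$
and let each family be computed from the *other* list. The windows are now $\{0,1,2,3\}$ and $\{2,3,4,5\}$. Position $4$ on level $0$ is supported by positions $2,4$ on level $1$, and position $5$ by $3,5$; both pairs lie in the window of level $1$. We carry this out for all odd $n$.

## 5. The construction: $r$ lists with sliding windows

Let $n=2r-1$ with $r\ge1$, let $A$ satisfy $\mu_n$ with operators $m_1,\dots,m_n$, and fix arbitrary $c,d\in A$. Levels $i\in\{0,\dots,r-1\}$ are read modulo $r$, so the level after $r-1$ is $0$.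

**Step 1 (the lists).** This step arranges, at each level, the $n$ function values and two variables in one list. Let
$$\pi=(h_0,\dots,h_n;\bar h_0,\dots,\bar h_n),\qquad \pi^*=(\bar h_0,\dots,\bar h_n;h_0,\dots,h_n).$$
We look for elements $T^{(i)}_j\in A$ ($0\le i<r$, $1\le j\le n$), each to be applied to $2n+2$ arguments; $T^{(i)}_j(\pi)$ denotes $T^{(i)}_j$ applied to the entries of $\pi$ in order. For $1\le u\le n+2$ put
$$
W^{(i)}_u(\pi)=\begin{cases} T^{(i)}_u(\pi) & 1\le u\le 2i,\\ h_{2i} & u=2i+1,\\ T^{(i)}_{2i+1}(\pi)& u=2i+2,\\ h_{2i+1}&u=2i+3,\\ T^{(i)}_{u-2}(\pi)&2i+4\le u\le n+2.\end{cases} \tag{4}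
$$
So $W^{(i)}$ is the list $T^{(i)}_1,\dots,T^{(i)}_n$ with $h_{2i}$ inserted just before $T^{(i)}_{2i+1}$ and $h_{2i+1}$ just after it. At the last level $i=r-1$ we have $2i+3=n+2$, so the list ends with $h_n$. This is where odd $n$ is convenient: the window moves by two and must end exactly at the right edge.

**Step 2 (the functions).** This step makes level $i$ read the list of level $i+1$. By Fact 2, with the $rn$ unknowns $T^{(i)}_j$ and parameters $\pi$, choose the $T^{(i)}_j\in A$ such that for all $\pi$
$$
T^{(i)}_j(\pi)=m_j\;\,W^{(i+1)}_j(\pi)\;\,W^{(i+1)}_{j+1}(\pi^*)\;\,W^{(i+1)}_{j+2}(\pi). \tag{5}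
$$
The right side is a polynomial in the unknowns and the variables of $\pi$, as Fact 2 requires, since $j+2\le n+2$.

**Step 3 (the data).** This step chooses the two argument lists, self-referentially. By Fact 2 without parameters choose $\lambda_1,\dots,\lambda_n,\rho_0,\dots,\rho_{n-1}\in A$ such that, with
$$\lambda_0:=c,\qquad \rho_n:=d,\qquad L:=(\lambda_0,\dots,\lambda_n;\rho_0,\dots,\rho_n),\qquad R:=L^*,$$
we have
$$
\lambda_j=T^{(\lfloor j/2\rfloor)}_j(R)\quad(1\le j\le n),\qquad \rho_j=T^{(\lfloor j/2\rfloor)}_{j+1}(L)\quad(0\le j\le n-1). \tag{6}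
$$
Since $0\le j\le 2r-1$, the level $\lfloor j/2\rfloor$ lies in $\{0,\dots,r-1\}$. Level $i$ thus serves the indices $2i$ and $2i+1$, those of the variables inserted in $W^{(i)}$.

**Step 4 (notation for the values).** Write $L^{(i)}_u=W^{(i)}_u(L)$ and $R^{(i)}_u=W^{(i)}_u(R)$ for $1\le u\le n+2$, and extend by $R^{(i)}_0:=c$ and $L^{(i)}_{n+3}:=d$. In $L$ the variable $h_j$ has value $\lambda_j$; in $R$ it has value $\rho_j$. Since $L^*=R$ and $R^*=L$, (5) gives
$$
T_j^{(i)}(L)=m_j\,L^{(i+1)}_j\,R^{(i+1)}_{j+1}\,L^{(i+1)}_{j+2},\qquad T_j^{(i)}(R)=m_j\,R^{(i+1)}_j\,L^{(i+1)}_{j+1}\,R^{(i+1)}_{j+2}. \tag{7}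
$$
For $0\le u\le n+2$ let $V(i,u)$ be the statement
$$V(i,u):\qquad R^{(i)}_u=L^{(i)}_{u+1}.$$
Finally, for $0\le j\le n$ put
$$a^{(i)}_j=\begin{cases}c& j=0,\\ T^{(i)}_j(R)& j\ge1,\end{cases}\qquad b^{(i)}_j=\begin{cases}T^{(i)}_{j+1}(L)& j\le n-1,\\ d& j=n.\end{cases}$$
With $i=\lfloor j/2\rfloor$, (6) and the choices $\lambda_0=c$, $\rho_n=d$ say that $\lambda_j=a^{(i)}_j$ and $\rho_j=b^{(i)}_j$ for all $0\le j\le n$.

For $r=1$ the only level is $0$, its successor is itself, $W^{(0)}=(h_0,T_1,h_1)$, and this is the construction of Proposition 1.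

## 6. Proof of Theorem 1

Three lemmas do the bookkeeping. The first gives the window. The second is the only place where the equations of $R'_n$ are used. The third says what the statements outside the window mean.

**Lemma A (the window).** $V(i,u)$ holds for $u\in\{2i,2i+1,2i+2,2i+3\}$.

*Proof.* We read off both sides from (4) and (6).

- $u=2i$: $L^{(i)}_{2i+1}=\lambda_{2i}$. If $i\ge1$, then $R^{(i)}_{2i}=T^{(i)}_{2i}(R)=\lambda_{2i}$. If $i=0$, then $R^{(0)}_0=c=\lambda_0$.
- $u=2i+1$: $R^{(i)}_{2i+1}=\rho_{2i}=T^{(i)}_{2i+1}(L)=L^{(i)}_{2i+2}$; here $2i\le n-1$, so (6) applies.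
- $u=2i+2$: $R^{(i)}_{2i+2}=T^{(i)}_{2i+1}(R)=\lambda_{2i+1}=L^{(i)}_{2i+3}$.
- $u=2i+3$: $R^{(i)}_{2i+3}=\rho_{2i+1}$. If $2i+1<n$, then $L^{(i)}_{2i+4}=T^{(i)}_{2i+2}(L)=\rho_{2i+1}$. If $2i+1=n$, then $L^{(i)}_{2i+4}=L^{(i)}_{n+3}=d=\rho_n$. $\square$

**Lemma B (one use of $\mathrm{Eq}_j$).** Let $0\le j\le n$. If $V(i+1,j)$ and $V(i+1,j+2)$ hold, then $a^{(i)}_j=b^{(i)}_j$.

*Proof.* All $L_u,R_u$ in this proof are at level $i+1$. Put $x=L_{j+1}$ and $z=R_{j+2}$. The hypotheses say $R_j=x$ and $L_{j+3}=z$. Use (7).

- $1\le j\le n-1$: $a^{(i)}_j=m_jR_jL_{j+1}R_{j+2}=m_jxxz$ and $b^{(i)}_j=m_{j+1}L_{j+1}R_{j+2}L_{j+3}=m_{j+1}xzz$. These are equal by $\mathrm{Eq}_j(x,z)$.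
- $j=0$: $x=R_0=c$, and $b^{(i)}_0=m_1L_1R_2L_3=m_1xzz=x=c=a^{(i)}_0$ by $\mathrm{Eq}_0(x,z)$.
- $j=n$: $z=L_{n+3}=d$, and $a^{(i)}_n=m_nR_nL_{n+1}R_{n+2}=m_nxxz=z=d=b^{(i)}_n$ by $\mathrm{Eq}_n(x,z)$. $\square$

**Lemma C (outside the window).** For $0\le u<2i$, $V(i,u)$ is the statement $a^{(i)}_u=b^{(i)}_u$. For $2i+4\le u\le n+2$, $V(i,u)$ is the statement $a^{(i)}_{u-2}=b^{(i)}_{u-2}$.

*Proof.* Let $u<2i$. Then $R^{(i)}_u=T^{(i)}_u(R)$, or $c$ if $u=0$; this is $a^{(i)}_u$. As $u+1\le2i$, $L^{(i)}_{u+1}=T^{(i)}_{u+1}(L)$, and this is $b^{(i)}_u$ because $u<2i\le n-1$. Now let $2i+4\le u\le n+2$. Then $R^{(i)}_u=T^{(i)}_{u-2}(R)=a^{(i)}_{u-2}$, since $u-2\ge2$. If $u\le n+1$, then $L^{(i)}_{u+1}=T^{(i)}_{u-1}(L)=b^{(i)}_{u-2}$; if $u=n+2$, then $L^{(i)}_{n+3}=d=b^{(i)}_n$. $\square$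

Combine Lemmas B and C. To the right of the window, $V(i,u)$ follows from $V(i+1,u-2)$ and $V(i+1,u)$. To the left of it, $V(i,u)$ follows from $V(i+1,u)$ and $V(i+1,u+2)$. Two passes through the levels now suffice.

**Step 5 (rightward pass: $V(i,u)$ for all $i$ and all $u\ge2i$).** This step fills everything to the right of each window. By Lemma A only $u\ge2i+4$ is left. Use downward induction on $i$. For $i=r-1$ we have $2i+4=n+3$, so there is nothing to prove. Let $i<r-1$ and $2i+4\le u\le n+2$, and put $j=u-2$. Then $j\ge2(i+1)$ and $j+2\ge2(i+1)$. By the induction hypothesis at level $i+1$ (Lemma A included), $V(i+1,j)$ and $V(i+1,j+2)$ hold. Lemma B gives $a^{(i)}_j=b^{(i)}_j$, which is $V(i,u)$ by Lemma C. In particular, for $i=0$ the condition $u\ge2i$ is empty, so *all* $V(0,u)$ hold.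

**Step 6 (leftward pass: $V(i,u)$ for all $i$ and $u$).** This step uses the cyclic order of the levels to fill the left sides. By Step 5 only $u<2i$ is left. For $i=r-1$ the next level is $0$, where everything holds by Step 5. So Lemma B gives $a^{(r-1)}_u=b^{(r-1)}_u$ for $u<2(r-1)$, which is $V(r-1,u)$ by Lemma C. Thus all $V(r-1,\cdot)$ hold. Now go down: if $i<r-1$ and all $V(i+1,\cdot)$ hold, then Lemmas B and C give $V(i,u)$ for $u<2i$ in the same way, so all $V(i,\cdot)$ hold.

**Step 7 (collapse).** This step makes the two argument lists equal and reads off $c=d$. By Step 6 and Lemma B, $a^{(i)}_j=b^{(i)}_j$ for all $i$ and all $0\le j\le n$. Taking $i=\lfloor j/2\rfloor$ we get $\lambda_j=\rho_j$ for $0\le j\le n$. Hence $L=(\lambda_0,\dots,\lambda_n;\rho_0,\dots,\rho_n)$ and $R=(\rho_0,\dots,\rho_n;\lambda_0,\dots,\lambda_n)$ are the same list, so $L^{(0)}_u=R^{(0)}_u$ for $1\le u\le n+2$. Alternate these equalities with $V(0,0),V(0,1),\dots,V(0,n+2)$: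
$$c=R^{(0)}_0=L^{(0)}_1=R^{(0)}_1=L^{(0)}_2=\cdots=R^{(0)}_{n+2}=L^{(0)}_{n+3}=d .$$
Since $c,d\in A$ were arbitrary, $|A|=1$. This proves Theorem 1 for odd $n$. For even $n$, $\mu_n$ implies $\mu_{n+1}$ by Section 2, and $n+1$ is odd. $\blacksquare$

For $n=3$ ($r=2$) the whole pattern of support fits on one line each:
$$\begin{aligned}
V(0,4)&\Leftarrow V(1,2),V(1,4), & V(0,5)&\Leftarrow V(1,3),V(1,5),\\
V(1,0)&\Leftarrow V(0,0),V(0,2), & V(1,1)&\Leftarrow V(0,1),V(0,3),
\end{aligned}$$
where all statements on the right are in windows, and the remaining $V(0,0),\dots,V(0,3)$ and $V(1,2),\dots,V(1,5)$ are Lemma A. It is a good exercise to rebuild the proof from this display.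

## 7. Finitely many instances already force $c=d$

The proof used the universally quantified equations only at specific arguments. Counting them gives a finite statement.

**Theorem 2.** Let $n=2r-1$. There are applicative terms $x_{ij},z_{ij}$ ($0\le i<r$, $0\le j\le n$) over $K,S$ and variables $m_1,\dots,m_n,c,d$ such that
$$\mathscr T_{CL}\vdash \Big(\bigwedge_{i,j}\mathrm{Eq}_j(x_{ij},z_{ij})\Big)\rightarrow c=d . \tag{8}$$
So in any combinatory algebra, for any $m_1,\dots,m_n$ and any $c\ne d$, at least one of these $r(n+1)=(n+1)^2/2$ explicit equation instances fails. (For even $n$, apply this to $n+1$ with $m_{n+1}$ the third projection.)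

*Proof.* First we check that everything constructed is a term. The proofs of Facts 1 and 2 produce their elements by explicit bracket abstraction and application. So the $T^{(i)}_j$ of (5) are terms over $K,S,m_1,\dots,m_n$, and the $\lambda_j,\rho_j$ of (6) are terms over $K,S,m_1,\dots,m_n,c,d$. Hence so are all $L^{(i)}_u$ and $R^{(i)}_u$. Put
$$x_{ij}=L^{(i+1)}_{j+1},\qquad z_{ij}=R^{(i+1)}_{j+2},$$
with levels modulo $r$; the indices satisfy $1\le j+1\le n+1$ and $2\le j+2\le n+2$.

Next we check which hypotheses are used. Equations (5), (6), (7) hold in every combinatory algebra, for all values of $m_1,\dots,m_n,c,d$. Lemmas A and C use only (4), (6) and the definitions. Lemma B for given $(i,j)$ uses only $\mathrm{Eq}_j(x,z)$ with $x=L^{(i+1)}_{j+1}=x_{ij}$ and $z=R^{(i+1)}_{j+2}=z_{ij}$. Steps 5–7 use only the lemmas. So in every combinatory algebra, any values of $m_1,\dots,m_n,c,d$ that satisfy all the instances satisfy $c=d$. By the completeness theorem of first-order logic this is (8). The second assertion is the contrapositive, and $r=(n+1)/2$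 gives the count.

For even $n$ take $m_{n+1}=K(KI)$. Then $\mathrm{Eq}_n$ of the longer chain, $m_nxxz=m_{n+1}xzz$, says $m_nxxz=z$, which is the last equation of the original chain, and $\mathrm{Eq}_{n+1}$ holds automatically. $\blacksquare$

For $n=1$ the two instances are $\mathrm{Eq}_0(c,\lambda)$ and $\mathrm{Eq}_1(\rho,d)$, that is, $c=m_1c\lambda\lambda$ and $m_1\rho\rho d=d$: the two used in Proposition 1.

## 8. Compatible orders on extensions

We now turn to orders. Let $\mathcal V$ be a variety of combinatory algebras, possibly with additional constants and equations: all algebras with application, $K$, $S$ and the extra constants that satisfy (1) and a given set of further equations. All combinatory algebras form one; $\lambda$-algebras form another, by the textbook fact that they are the combinatory algebras satisfying certain further equations. A variety is *trivial* if all its members have one element.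

A relation $\tau$ on $A$ is **compatible** if $p\mathrel\tau p'$ and $q\mathrel\tau q'$ imply $pq\mathrel\tau p'q'$. A partial order is **discrete** if it is equality; equality is always a compatible partial order, so the interest is in non-discrete ones. A combinatory algebra (or $\lambda$-algebra) is **absolutely unorderable** if it embeds in no combinatory algebra (respectively $\lambda$-algebra) that carries a non-discrete compatible partial order.

Congruences $\alpha,\beta$ are composed by: $(p,q)\in\alpha\circ\beta$ if $p\mathrel\alpha s\mathrel\beta q$ for some $s$. A variety is **congruence $k$-permutable** ($k\ge2$) if for all congruences $\alpha,\beta$ on each member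
$$\alpha\circ\beta\circ\alpha\circ\cdots=\beta\circ\alpha\circ\beta\circ\cdots\qquad(k\text{ factors on each side}).$$
Groups are $2$-permutable: if $p\mathrel\alpha s\mathrel\beta q$, then $p=ps^{-1}s\mathrel\beta ps^{-1}q\mathrel\alpha pp^{-1}q=q$, so $\alpha\circ\beta\subseteq\beta\circ\alpha$, and the other inclusion is symmetric.

**Theorem 3.** Let $\mathcal V$ be a variety of combinatory algebras, possibly with additional constants and equations.

1. Every non-trivial $A\in\mathcal V$ embeds in some $C\in\mathcal V$ carrying a compatible partial order that is not discrete. Thus no non-trivial combinatory algebra (or $\lambda$-algebra) is absolutely unorderable.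
2. The following are equivalent: (a) $\mathcal V$ is trivial; (b) $\mathcal V$ is congruence $k$-permutable for some $k\ge2$; (c) every compatible preorder on every member of $\mathcal V$ is symmetric.

We prove part 1 here and part 2 in the next section. The plan is to adjoin two new elements $x,y$ freely, force $x\le y$ in the cheapest way, and observe that if this also forced $y\le x$, the witnesses would be generalized Mal'cev operators in $A$.

**Step 8 (the free extension).** This step sets up the algebra in which $x$ and $y$ are generic. Let $B=A[x,y]$ be the free extension of $A$ in $\mathcal V$ by $x,y$: it is generated by the image of $A$ together with $x,y$, and for all $e,e'\in A$ there is a homomorphism $B\to A$ that is the identity on $A$ and sends $x\mapsto e$, $y\mapsto e'$. In particular the map $A\to B$ is injective, and we regard $A\subseteq B$. Every element of $B$ is an applicative combination of elements of $A$ and $x,y$. By Fact 1, applied in $A$ and used in $B\supseteq A$, it has the form $Mxy$ with $M\in A$. Hence any product $Fz$ with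 $F,z\in B$ has the form $Mxyz$, where $F=Mxy$ and $M\in A$.

**Step 9 (the least compatible preorder with $x\le y$, built concretely).** This step defines $\le$ so that its chains are easy to read. Let
$$\tau=\{(Fx,Fy):F\in B\}.$$
It is reflexive: for $b\in B$ take $F=Kb$, so $Fx=b=Fy$. It is compatible: $(Fx)(Gx)=SFGx$ and $(Fy)(Gy)=SFGy$. Let $\le$ be its transitive closure. It is a preorder. It is compatible: given $\tau$-chains from $p$ to $p'$ and from $q$ to $q'$, pad the shorter by reflexivity until both have the same length, and multiply them term by term; this is a $\tau$-chain from $pq$ to $p'q'$. Finally $x\le y$, by $F=I$. (Any compatible preorder with $x\le y$ contains $\tau$, hence $\le$, which justifies the word "least".)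

**Step 10 ($y\not\le x$).** This is the step that needs Theorem 1. Suppose $y\le x$. Then there are $k\ge1$ and $F_1,\dots,F_k\in B$ with $y=F_1x$, $F_iy=F_{i+1}x$ for $1\le i<k$, and $F_ky=x$. Write $F_i=M_ixy$ with $M_i\in A$:
$$y=M_1xyx,\qquad M_ixyy=M_{i+1}xyx\ (1\le i<k),\qquad M_kxyy=x\qquad\text{in }B. \tag{9}$$
By Fact 1 choose $m_i\in A$ with $m_iabc=M_icab$ for all $a,b,c\in A$. Applying to (9) the homomorphisms $B\to A$ that fix $A$ and send $x,y$ to arbitrary elements of $A$, again written $x,y$, we get for all $x,y\in A$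
$$m_1yxx=M_1xyx=y,\qquad m_iyyx=M_ixyy=M_{i+1}xyx=m_{i+1}yxx,\qquad m_kyyx=M_kxyy=x.$$
With the names $x$ and $y$ exchanged these are the equations $R'_k$. So $A$ satisfies $\mu_k$, and by Theorem 1 it is trivial, a contradiction.

**Step 11 (passing to a partial order).** This step makes $\le$ antisymmetric without losing $A$. Let $p\equiv q$ mean $p\le q$ and $q\le p$. Since $\le$ is a compatible preorder, $\equiv$ is a congruence. So $C=B/{\equiv}$ is a quotient of a member of $\mathcal V$, hence in $\mathcal V$, and $\le$ induces a compatible partial order on it. In $C$ we have $[x]\le[y]$ by Step 9 and $[y]\not\le[x]$ by Step 10, so the order is not discrete.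

The homomorphism $A\to C$ is injective. Let $a,b\in A$ with $a\le b$. Pick $e\in A$ and let $\varphi:B\to A$ be the homomorphism that is the identity on $A$ and sends both $x$ and $y$ to $e$. For $F\in B$ we have $\varphi(Fx)=\varphi(F)e=\varphi(Fy)$, so $\varphi$ sends the two members of each pair of $\tau$ to the same element. Following the chain from $a$ to $b$, $a=\varphi(a)=\varphi(b)=b$. This proves the first sentence of part 1. The second follows by taking for $\mathcal V$ the variety of all combinatory algebras, or that of all $\lambda$-algebras.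

## 9. Permutability of congruences

It remains to prove part 2 of Theorem 3. That (a) implies (b) and (c) is clear: on a one-element algebra there is only one congruence and only one preorder, and it is symmetric.

**Step 12 ((b) implies (a)).** This step turns permutability into generalized Mal'cev operators. Suppose $\mathcal V$ is $k$-permutable, $k\ge2$, and put $n=k-1\ge1$. By the theorem of Hagemann and Mitschke (*On n-permutable congruences*, Algebra Universalis 3 (1973)), an $(n+1)$-permutable variety has ternary terms $p_1,\dots,p_n$ with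
$$x=p_1(x,y,y),\qquad p_i(x,x,y)=p_{i+1}(x,y,y)\ (1\le i<n),\qquad p_n(x,x,y)=y .$$
Here is a proof of this direction. In the free algebra of $\mathcal V$ on $x_0,\dots,x_{n+1}$ let $\alpha$ be the congruence generated by the pairs $(x_l,x_{l+1})$ with $l$ even, and $\beta$ the one generated by those with $l$ odd, where $0\le l\le n$. Going from $x_0$ to $x_{n+1}$ through $x_1,\dots,x_n$ shows that $(x_0,x_{n+1})$ lies in $\alpha\circ\beta\circ\cdots$ with $n+1$ factors. By $(n+1)$-permutability it lies in $\beta\circ\alpha\circ\cdots$ with $n+1$ factors. So there are elements $t_0=x_0,t_1,\dots,t_n,t_{n+1}=x_{n+1}$ such that $t_i,t_{i+1}$ are related by $\beta$ if $i$ is even and by $\alpha$ if $i$ is odd, for $0\le i\le n$. Each $t_i$ is the value of a term $t_i(x_0,\dots,x_{n+1})$. For $1\le i\le n$ define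
$$p_i(x,y,z)=t_i(\underbrace{x,\dots,x}_{i},\,y,\,z,\dots,z),$$
so that $x_0,\dots,x_{i-1}$ become $x$, $x_i$ becomes $y$, and the later variables become $z$. For $0\le i\le n$ let $e_i$ be the homomorphism to the free algebra on $x,y$ that sends $x_0,\dots,x_i$ to $x$ and $x_{i+1},\dots,x_{n+1}$ to $y$. The only pair of consecutive variables it separates is $(x_i,x_{i+1})$, which is a generator of $\alpha$ if $i$ is even and of $\beta$ if $i$ is odd. So $e_i$ identifies all generating pairs of the other congruence, which is the one relating $t_i$ and $t_{i+1}$; hence $e_i(t_i)=e_i(t_{i+1})$. Now $e_i(t_i)=p_i(x,x,y)$ for $i\ge1$, $e_i(t_{i+1})=p_{i+1}(x,y,y)$ for $i\le n-1$, $e_0(t_0)=x$, and $e_n(t_{n+1})=y$. These are the required identities.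

Now let $A\in\mathcal V$. By Fact 1 there are $m_1,\dots,m_n\in A$ with $m_ixyz=p_i(x,y,z)$ for all $x,y,z\in A$. So $A$ satisfies $\mu_n$, and $|A|=1$ by Theorem 1. As $A$ was arbitrary, $\mathcal V$ is trivial.

**Step 13 ((c) implies (a)).** This step quotes part 1. If $\mathcal V$ has a non-trivial member $A$, then part 1 gives $C\in\mathcal V$ with a compatible partial order that is not discrete, so $p\le q$ for some $p\ne q$. By antisymmetry $q\not\le p$. So $\le$ is a compatible preorder on a member of $\mathcal V$ that is not symmetric, and (c) fails. $\blacksquare$
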